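\title{Proper self-morphisms of the affine quadric surface}

\begin{abstract}
We prove that every proper morphism from the complex affine surface $x^2+y^2+z^2=1$ to itself is an automorphism. More generally, let $S$ be a smooth affine surface with a smooth projective completion whose boundary is a tree of rational curves. If $S$ has a proper self-morphism of degree greater than one, then $\operatorname{Pic}S$ is finite. A self-morphism of degree greater than one forces a line bundle that is trivial on the boundary to be trivial on a thickening of the boundary, and a vanishing theorem then extends the trivializing section to the whole completion. As applications, all proper self-morphisms of the surfaces $xy=p(z)$, with $p$ of degree at least two with simple roots, and of the complement of a smooth plane conic are automorphisms.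
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbf C$; varieties are irreducible and separated. Let
\[
V=\{x^2+y^2+z^2=1\}\subset\mathbf C^3
\]
be the smooth affine quadric surface. A \emph{proper self-morphism} of a variety $S$ is a proper morphism $f\colon S\to S$; in the classical topology, properness means that preimages of compact sets are compact, so that $f$ carries infinity to infinity. If $f$ is dominant, its \emph{degree} is $[\mathbf C(S):f^*\mathbf C(S)]$, the number of points in a general fiber. Does $V$ have a proper self-morphism of degree greater than one? The question comes from \cite{notes}, where it is stated that the answer is not known. The answer is no.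

\begin{theorem}\label{thm:quadric}
Every proper self-morphism of $V=\{x^2+y^2+z^2=1\}\subset\mathbf C^3$ is an automorphism.
\end{theorem}

Two standard facts relate this statement to the degree. Let $f$ be a proper self-morphism of a smooth connected affine surface $S$. First, a proper morphism between affine varieties is finite, so $f(S)$ is closed of dimension $2$. Hence $f$ is surjective and its degree is defined. Second, if $\deg f=1$, then $\mathcal O(S)$ is integral over the subring $f^*\mathcal O(S)$, which is integrally closed and has the same fraction field. The two rings therefore agree, and $f$ is an automorphism. So \emph{a proper self-morphism of a smooth connected affine surface is an automorphism if and only if it has degree one}, and we only ever have to exclude degree greater than one.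

The nearest relatives of $V$ suggest the opposite answer.

\begin{example}[The conic, and why properness is needed]\label{ex:conic}
The conic $x^2+y^2=1$ is isomorphic to $\mathbf C^*$ by $u=x+iy$, and $u\mapsto u^n$ is finite of degree $n$. For $n=3$ this map is $(x,y)\mapsto(4x^3-3x,\;y(4x^2-1))$, by the formulas for $\cos3\theta$ and $\sin3\theta$. The same formulas give a self-morphism of $V$,
\[
(x,y,z)\longmapsto\bigl(x(4z^2-1),\;y(4z^2-1),\;4z^3-3z\bigr),
\]
because $1-(4z^3-3z)^2=(1-z^2)(4z^2-1)^2$. A general point $(x',y',z')$ of $V$ has three preimages, one for each root of $4z^3-3z=z'$, so the map is dominant of degree $3$. It is not proper: it contracts the curve $\{z=\frac12\}$ to the point $(0,0,-1)$, so it is not finite.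
\end{example}

\begin{example}[The cone, and why topology does not decide]\label{ex:cone}
In the coordinates $u=x+iy$, $v=-x+iy$ the surface $V$ is $uv=z^2-1$. On the cone $uv=z^2$, the map $(u,v,z)\mapsto(u^d,v^d,z^d)$ is finite of degree $d^2$: over a general point one chooses $u$ and $z$ in $d$ ways each, and $v=z^2/u$. There is also a smooth version. Let $V'$ be the total space of $\mathcal O_{\mathbf P^1}(-2)$, the set of triples $(s_0,s_1,\lambda)$ with $(s_0,s_1)\neq(0,0)$ modulo $(s_0,s_1,\lambda)\sim(\tau s_0,\tau s_1,\tau^{-2}\lambda)$. It maps onto the cone by $(u,v,z)=(\lambda s_0^2,\lambda s_1^2,\lambda s_0s_1)$. The map $(s_0,s_1,\lambda)\mapsto(s_0^d,s_1^d,\lambda^d)$ is well defined; the preimage of each chart $s_i\neq0$ is the same chart, a plane on which both coordinates are raised to the power $d$. So $V'$ has finite self-morphisms of degree $d^2$ for all $d\geq1$.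

Now $V$ and $V'$ are diffeomorphic. A point $a+ib$ with $a,b\in\mathbf R^3$ lies on $V$ if and only if $|a|^2-|b|^2=1$ and $a\cdot b=0$, so $a+ib\mapsto(a/|a|,b)$ identifies $V$ with the tangent bundle of the sphere $S^2$. And $V'$ is the cotangent bundle of $\mathbf P^1=S^2$. Hence the manifold $V$ has proper smooth self-maps of degree $d^2$, and a proof of Theorem~\ref{thm:quadric} must use an invariant that separates $V$ from $V'$.
\end{example}

That invariant lives at infinity. The surface $V$ is the complement of the diagonal $\Delta$ in $\mathbf P^1\times\mathbf P^1$, and the line bundle $\mathcal O(1,-1)$ is trivial on $\Delta$ but not on the double curve $2\Delta$. A proper self-morphism of degree greater than one pulls $\Delta$ back to a thick divisor on which $\mathcal O(1,-1)$ would have to be trivial. Section~\ref{sec:model} carries this out by hand when the map extends to $\mathbf P^1\times\mathbf P^1$.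

The method applies to a larger class of surfaces. A reduced curve $D=\sum D_i$ on a smooth projective surface has \emph{simple normal crossings} (SNC) if its components are smooth and each singular point of $D$ is a transversal intersection of two components. Its \emph{dual graph} has a vertex for each component and an edge for each singular point. We call $D$ a \emph{rational tree} if it is SNC, all $D_i$ are isomorphic to $\mathbf P^1$, and the dual graph is a tree, that is, connected and without cycles.

\begin{theorem}\label{thm:general}
Let $S$ be a smooth connected affine surface over $\mathbf C$ which has a smooth projective completion whose boundary is a rational tree. If $S$ has a proper self-morphism of degree greater than one, then $\operatorname{Pic}S$ is finite.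
\end{theorem}

The affine plane, with the map $(x,y)\mapsto(x^2,y)$, satisfies all the hypotheses.

\begin{corollary}\label{cor:danielewski}
Let $p\in\mathbf C[z]$ have degree $r\geq2$ and only simple roots. Then every proper self-morphism of $S_p=\{xy=p(z)\}\subset\mathbf C^3$ is an automorphism.
\end{corollary}

\begin{corollary}\label{cor:conic}
Every proper self-morphism of the complement $U$ of a smooth conic in $\mathbf P^2$ is an automorphism.
\end{corollary}

The surface $U$ is affine, its boundary in $\mathbf P^2$ is a rational tree with one component, and $\operatorname{Pic}U\cong\mathbf Z/2$. So the converse of Theorem~\ref{thm:general} fails.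

Sections~\ref{sec:resolution} and~\ref{sec:extension} establish one criterion, Proposition~\ref{prop:key}, from which both theorems follow. Theorem~\ref{thm:quadric} is deduced in Section~\ref{sec:quadric}, without using Theorem~\ref{thm:general}, which is proved in Section~\ref{sec:general}. The corollaries are proved in Section~\ref{sec:corollaries}.

\section{The double diagonal}\label{sec:model}

Let $X=\{x^2+y^2+z^2=x_0^2\}\subset\mathbf P^3$ and $\Delta=X\cap\{x_0=0\}$, so that $V=X\setminus\Delta$. The smooth quadric $X$ is isomorphic to $\mathbf P^1\times\mathbf P^1$. Its Picard group is $\mathbf ZA\oplus\mathbf ZB$, where $A$ and $B$ are the classes of the two rulings, $A^2=B^2=0$ and $A\cdot B=1$; we write $\mathcal O(a,b)=\mathcal O_X(aA+bB)$. The curve $\Delta$ is a smooth conic, so $\Delta\cong\mathbf P^1$, and it is a hyperplane section, so $\Delta\sim A+B$ and $\Delta^2=2$. Since $\Delta\cdot A=\Delta\cdot B=1$, it is the graph of an automorphism of $\mathbf P^1$, and we choose coordinates $(s,t)$ in which $\Delta$ is the diagonal $s=t$. Put $W=A-B$. As $(aA+bB)\cdot\Delta=a+b$,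
\begin{equation}\label{eq:W}
\{w\in\operatorname{Pic}X:\ w\cdot\Delta=0\}=\mathbf ZW,\qquad W^2=-2 .
\end{equation}
The bundle $\mathcal O_X(W)=\mathcal O(1,-1)$ has degree $0$ on $\Delta\cong\mathbf P^1$, so it is trivial on $\Delta$. An effective divisor such as $2\Delta$ is regarded as a closed subscheme, cut out by its local equation.

\begin{lemma}\label{lem:double}
For $a\neq0$ the restriction of $\mathcal O_X(aW)$ to $2\Delta$ is not trivial.
\end{lemma}

\begin{proof}
The diagonal is covered by $U_0=\{s,t\neq\infty\}$ and $U_1=\{s,t\neq0\}$, on which $\mathcal O(a,-a)$ is trivial with transition function $(s/t)^a$. Put $\epsilon=s-t$. The ring of $U_0\cap2\Delta$ is $\mathbf C[t][\epsilon]/(\epsilon^2)$, with units $c_0(1+\epsilon\,\alpha(t))$, where $c_0\in\mathbf C^*$ and $\alpha$ is a polynomial. On $U_1$ the equation of $\Delta$ is $\epsilon'=s^{-1}-t^{-1}=-\epsilon/st$, which equals $-\epsilon t^{-2}$ modulo $\epsilon^2$, and the units of $U_1\cap2\Delta$ are $c_1(1+\epsilon'\beta(t^{-1}))$. The bundle is trivial on $2\Delta$ if and only if the transition function is a quotient of two such units: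
\[
(s/t)^a=1+a\,\epsilon\,t^{-1}\overset{?}{=}\frac{c_0}{c_1}\Bigl(1+\epsilon\bigl(\alpha(t)+t^{-2}\beta(t^{-1})\bigr)\Bigr)\pmod{\epsilon^2}.
\]
The coefficient of $\epsilon$ on the right has no term in $t^{-1}$, so equality forces $a=0$.
\end{proof}

\medskip\noindent\textbf{The model case.}
Suppose that a proper self-morphism $f$ of $V$ of degree $e$ extends to a morphism $F\colon X\to X$. Properness gives $F^{-1}(\Delta)=\Delta$ (Lemma~\ref{lem:preimage} below), so $F^*\Delta=m\Delta$ with $m\geq1$, and $2m^2=(F^*\Delta)^2=2e$. Also $F^*W\cdot\Delta=W\cdot F_*\Delta=0$, so $F^*W=dW$ by \eqref{eq:W}, and $-2d^2=(F^*W)^2=-2e$. In particular $d\neq0$. The equality $F^*\Delta=m\Delta$ says that $F$ restricts to a morphism of schemes $m\Delta\to\Delta$. Pulling back the trivial bundle $\mathcal O_X(W)|_\Delta$, we find that $\mathcal O_X(dW)$ is trivial on $m\Delta$. If $e>1$, then $m\geq2$ and $2\Delta\subset m\Delta$, which contradicts Lemma~\ref{lem:double}.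

\medskip
Compare the surface $V'$ of Example~\ref{ex:cone}. Adding a point at infinity to each fiber gives a $\mathbf P^1$-bundle $X'$ over $\mathbf P^1$ with disjoint sections $\Sigma$ (the zero section) and $\Delta'$ (at infinity). Their normal bundles are $\mathcal O(-2)$ and $\mathcal O(2)$, so $\Sigma^2=-2$ and $\Delta'^2=2$. Since $\operatorname{Pic}X'$ is generated by $\Sigma$ and a fiber, the classes orthogonal to $\Delta'$ are the multiples of $\Sigma$. The numerical data are those of \eqref{eq:W}. But $\mathcal O(\Sigma)$ has a global section that vanishes nowhere near $\Delta'$, so it is trivial on every $m\Delta'$.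

The model case is too special, since even automorphisms of $V$ need not extend to $X$. On $uv=z^2-1$ take $(u,v,z)\mapsto(u,\;v+2zu+u^3,\;z+u^2)$. An extension would have $m=1$ and could not turn $z$, with a simple pole along $\Delta$, into $z+u^2$, with a double pole. In general one must blow up, and the pull-back of $\Delta$ is a divisor with many components and unknown multiplicities, on which no cocycle can be computed. Two features of Lemma~\ref{lem:double} survive.

First, the obstruction $a\,\epsilon\,t^{-1}$ is linear in $a$ and lies in a complex vector space, namely $H^1(\Delta,\mathcal O_\Delta(-\Delta))=H^1(\mathbf P^1,\mathcal O(-2))=\mathbf C$. So triviality of $dW$ implies triviality of $W$. This becomes Lemma~\ref{lem:torsion}.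

Second, the case $a=1$ has a cohomological proof. Consider
\[
0\to\mathcal O(1-m,-1-m)\to\mathcal O(1,-1)\to\mathcal O(1,-1)|_{m\Delta}\to0 .
\]
For $m\geq2$ both degrees on the left are negative, so $H^1$ of the left term vanishes by the K\"unneth formula. A trivializing section on $m\Delta$ would lift to a nonzero section of $\mathcal O(1,-1)$, and there is none. For $m=1$ we have $H^1(\mathcal O(0,-2))=\mathbf C$, and the section on $\Delta$ does not lift. What changes at $m=2$ is that $m\Delta-W\sim(m-1)A+(m+1)B$ acquires positive self-intersection. In general a vanishing theorem for such classes replaces the K\"unneth formula.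

\section{Resolving a proper self-morphism}\label{sec:resolution}

We first recall what we use about smooth projective surfaces. The Picard group is written additively and $\operatorname{Pic}(X)_{\mathbf Q}=\operatorname{Pic}X\otimes\mathbf Q$. Two $\mathbf Q$-divisors are \emph{numerically equivalent}, written $\equiv$, if they have the same intersection number with every curve. A $\mathbf Q$-divisor $L$ is \emph{nef} if $L\cdot C\geq0$ for every curve $C$, and a nef $L$ is \emph{big} if $L^2>0$.
\begin{itemize}
\item[(F1)] \emph{Projection formula.} Let $F\colon Y\to X$ be a surjective morphism of degree $e$ of smooth projective surfaces. For an irreducible curve $C\subset Y$, the cycle $F_*C$ is $0$ if $F(C)$ is a point and a positive multiple of $F(C)$ otherwise, and $F^*w\cdot C=w\cdot F_*C$. Moreover $(F^*w)^2=e\,w^2$. In particular the pull-back of a nef and big class is nef and big.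
\item[(F2)] \emph{Resolution.} If a rational map from a smooth projective surface $X$ to a projective variety is a morphism on an open set $S$, it becomes a morphism after a finite sequence $\pi\colon Y\to X$ of blow-ups of points lying over $X\setminus S$.
\item[(F3)] \emph{Blow-ups.} For such $\pi$ we have $\pi_*\mathcal O_Y=\mathcal O_X$ and $\operatorname{Pic}Y=\pi^*\operatorname{Pic}X\oplus\bigoplus_j\mathbf ZE_j$, where $E_j$ is the total transform of the $j$-th exceptional curve. Each $E_j$ is an integral combination of curves contracted by $\pi$, and $E_j\cdot E_k=-\delta_{jk}$, $E_j\cdot\pi^*w=0$.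
\item[(F4)] \emph{Open subsets.} If $S=X\setminus\bigcup D_i$ with irreducible curves $D_i$, then $\operatorname{Pic}S$ is the quotient of $\operatorname{Pic}X$ by the subgroup generated by the classes of the $D_i$.
\end{itemize}
If a point of a rational tree is blown up, the reduced total transform is again a rational tree: a smooth point of the curve adds a leaf to the dual graph, and a node subdivides an edge.

Properness enters the proof only through the following lemma.

\begin{lemma}\label{lem:preimage}
Let $F\colon Y\to X$ be a morphism of varieties, and let $S\subset Y$ and $S'\subset X$ be nonempty open subsets with $F(S)\subset S'$. If $F|_S\colon S\to S'$ is proper, then $F^{-1}(S')=S$.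
\end{lemma}

\begin{proof}
The composite of the inclusion $j\colon S\to F^{-1}(S')$ with the separated morphism $F^{-1}(S')\to S'$ is proper. Hence $j$ is proper, and its image is closed. The image is also dense, so it is all of $F^{-1}(S')$.
\end{proof}

\medskip\noindent\textbf{Setting.}
In this section and the next, $X$ is a smooth projective surface, $D=\sum D_i\subset X$ is a rational tree, $S=X\setminus D$, and $f\colon S\to S$ is a proper dominant morphism of degree $e$. By (F2) there are a sequence $\pi\colon Y\to X$ of blow-ups of points over $D$ and a morphism $F\colon Y\to X$ with $F|_S=f$, where $S$ is identified with $\pi^{-1}(S)$. We call $(Y,\pi,F)$ a \emph{resolution} of $f$. The morphism $F$ is surjective of degree $e$, and $D_Y=Y\setminus S$, with its reduced structure, is a rational tree containing all curves contracted by $\pi$. By Lemma~\ref{lem:preimage}, $F^{-1}(D)=D_Y$ as sets. Hence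
\[
N=F^*D
\]
is an effective divisor with $N_{\mathrm{red}}=D_Y$. As a scheme, $N$ is the fiber product $F^{-1}(D)$, so $F$ restricts to a morphism of schemes $N\to D$.

In the model case $F^*$ acted on the group $\mathbf ZW$. Now $F^*$ maps $\operatorname{Pic}X$ to the larger group $\operatorname{Pic}Y$, but for classes orthogonal to the boundary the action descends to $X$. Let
\[
\Lambda=\{w\in\operatorname{Pic}X:\ w\cdot D_i=0\text{ for all }i\}.
\]
Clearing denominators identifies $\Lambda_{\mathbf Q}=\Lambda\otimes\mathbf Q$ with the subspace of $\operatorname{Pic}(X)_{\mathbf Q}$ orthogonal to all $D_i$.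

\begin{lemma}\label{lem:T}
There is a homomorphism $T\colon\Lambda\to\Lambda$ with $F^*w=\pi^*T(w)$ in $\operatorname{Pic}Y$ and $T(w)^2=e\,w^2$ for all $w\in\Lambda$.
\end{lemma}

\begin{proof}
Let $w\in\Lambda$ and let $C$ be a component of $D_Y$. Since $F(C)\subset D$, the cycle $F_*C$ is $0$ or a multiple of some $D_i$, so $F^*w\cdot C=0$ by (F1). Write $F^*w=\pi^*w'+\sum a_jE_j$ as in (F3). Each $E_j$ is a combination of components of $D_Y$, so $0=F^*w\cdot E_j=-a_j$, and $F^*w=\pi^*w'$. If $\widetilde D_i\subset D_Y$ is the strict transform of $D_i$, then $w'\cdot D_i=\pi^*w'\cdot\widetilde D_i=0$, so $w'\in\Lambda$. Put $T(w)=w'$. This is well defined and additive because $\pi^*$ is injective. Finally (F1), applied to $\pi$ and to $F$, gives $T(w)^2=(\pi^*T(w))^2=(F^*w)^2=e\,w^2$.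
\end{proof}

We also write $T$ for the induced linear map on $\Lambda_{\mathbf Q}$; both identities persist.

\section{Extending a trivialization from the thick boundary}\label{sec:extension}

\subsection*{Line bundles on thickened trees}

\begin{lemma}\label{lem:tree}
A line bundle on a rational tree $R$ that has degree $0$ on every component is trivial.
\end{lemma}

\begin{proof}
We use induction on the number of components; a line bundle of degree $0$ on $\mathbf P^1$ is trivial. If $R$ is reducible, let $R_1$ be a leaf of the dual graph. It meets the union $R'$ of the other components, again a rational tree, transversally in one point $P$. Choose nowhere vanishing sections on $R_1$ and on $R'$, and scale the first so that they agree at $P$. By transversality the ideals of $R_1$ and $R'$ generate the maximal ideal of $P$, so a function on $R$ is a pair of functions on $R_1$ and $R'$ with the same value at $P$. The two sections therefore glue to a nowhere vanishing section on $R$.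
\end{proof}

On a thickening of a tree, degree $0$ no longer implies triviality, as Lemma~\ref{lem:double} shows. What remains true is that there is no torsion.

\begin{lemma}\label{lem:torsion}
Let $N$ be an effective divisor on a smooth projective surface such that $R=N_{\mathrm{red}}$ is a rational tree. Let $\mathcal L$ be a line bundle on the scheme $N$, of degree $0$ on every component of $R$, with $\mathcal L^{\otimes a}\cong\mathcal O_N$ for some $a\geq1$. Then $\mathcal L\cong\mathcal O_N$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tree}, the class of $\mathcal L$ lies in $K=\ker(\operatorname{Pic}N\to\operatorname{Pic}R)$. We show that $K$ is torsion free. The ideal $I=\ker(\mathcal O_N\to\mathcal O_R)$ is nilpotent, so every local lift of a unit is a unit, and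
\[
1\to1+I\to\mathcal O_N^*\to\mathcal O_R^*\to1
\]
is an exact sequence of sheaves of abelian groups. Since $R$ is reduced, connected and projective, $H^0(\mathcal O_R^*)=\mathbf C^*$, and constants lift to $H^0(\mathcal O_N^*)$. The cohomology sequence gives $K\cong H^1(1+I)$. Because $I$ is nilpotent and the characteristic is $0$, the series $\exp$ and $\log$ are finite sums and define mutually inverse isomorphisms between $(I,+)$ and $(1+I,\cdot)$. Thus $K\cong H^1(I)$, a complex vector space.
\end{proof}

\subsection*{The vanishing theorem}
We use the following form of the theorem of Ramanujam, Kawamata and Viehweg; see \cite[I, 4.3.1 and II, 9.1.18]{Laz}.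

\begin{theorem}\label{thm:vanishing}
Let $Y$ be a smooth projective surface and $M$ an integral divisor with $M\equiv L+\Theta$, where $L$ is a nef and big $\mathbf Q$-divisor and $\Theta$ is a $\mathbf Q$-divisor with SNC support and coefficients in $[0,1)$. Then $H^1(Y,\mathcal O_Y(K_Y+M))=0$, and so $H^1(Y,\mathcal O_Y(-M))=0$ by Serre duality.
\end{theorem}

\subsection*{The criterion}
We return to the setting of Section~\ref{sec:resolution}. To extend a section of $\pi^*w$ from $N$ to $Y$ we would like $N-\pi^*w$ to be nef and big. The divisor $N$ is a pull-back by $F$, and so is $\pi^*w$ when $w=T(\eta)$. Then $N-\pi^*w=F^*(D-\eta)$, and positivity can be tested on the fixed surface $X$, whatever the multiplicities of $N$ are. The reduced divisor $D$ need not be nef, so we allow a smaller $\mathbf Q$-divisor $H\leq D$ and round its pull-back up; the term $\Theta$ in Theorem~\ref{thm:vanishing} absorbs the rounding. For $Z=\sum z_iC_i$ with distinct irreducible curves $C_i$, put $\lceil Z\rceil=\sum\lceil z_i\rceil C_i$.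

\begin{proposition}\label{prop:key}
In the setting of Section~\ref{sec:resolution}, let $w\in\Lambda$ and $\eta\in\Lambda_{\mathbf Q}$ satisfy $T(\eta)=w$ in $\Lambda_{\mathbf Q}$. Suppose that there is a nonzero $\mathbf Q$-divisor $H=\sum h_iD_i$ with $0\leq h_i\leq1$ such that $H-\eta$ is nef and big. Then $H^0(X,\mathcal O_X(w))\neq0$.
\end{proposition}

\begin{proof}
Put $\ell=\pi^*w\in\operatorname{Pic}Y$.

\emph{Step 1: $\mathcal O_Y(\ell)|_N$ is trivial.} Choose an integer $a\geq1$ and $\hat\eta\in\Lambda$ whose image in $\Lambda_{\mathbf Q}$ is $a\eta$. Then $T(\hat\eta)-aw$ is torsion in $\operatorname{Pic}X$. Multiplying $a$ and $\hat\eta$ by its order, we may assume $T(\hat\eta)=aw$, so that $F^*\hat\eta=a\ell$ in $\operatorname{Pic}Y$. By Lemma~\ref{lem:tree}, $\mathcal O_X(\hat\eta)|_D$ is trivial. Pulling back along $N\to D$ shows that $\mathcal O_Y(a\ell)|_N$ is trivial. For a component $C$ of $D_Y=N_{\mathrm{red}}$ we have $\ell\cdot C=w\cdot\pi_*C=0$, since $\pi_*C$ is $0$ or some $D_i$. Lemma~\ref{lem:torsion} now applies to $\mathcal O_Y(\ell)|_N$.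

\emph{Step 2: the divisor $G$.} Let $G=\lceil F^*H\rceil$, where $F^*H=\sum h_iF^*D_i$. Since $F$ is surjective, $F^*H$ is a nonzero effective $\mathbf Q$-divisor supported on $D_Y$, so $G$ is a nonzero effective divisor. From $H\leq D$ we get $F^*H\leq N$, and $N$ is integral, so $G\leq N$. Thus $G$ is a nonempty closed subscheme of $N$, and $\mathcal O_Y(\ell)|_G\cong\mathcal O_G$ by Step~1. (If $H=D$, then $G=N$.)

\emph{Step 3: vanishing.} In $\operatorname{Pic}(Y)_{\mathbf Q}$ we have $F^*\eta=\pi^*T(\eta)=\ell$, hence
\[
G-\ell=F^*(H-\eta)+(G-F^*H).
\]
The first term is nef and big by (F1). The second is supported on the SNC curve $D_Y$ and has coefficients in $[0,1)$. Theorem~\ref{thm:vanishing} gives $H^1(Y,\mathcal O_Y(\ell-G))=0$. From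
\[
0\to\mathcal O_Y(\ell-G)\to\mathcal O_Y(\ell)\to\mathcal O_Y(\ell)|_G\to0
\]
the map $H^0(Y,\mathcal O_Y(\ell))\to H^0(G,\mathcal O_Y(\ell)|_G)\cong H^0(G,\mathcal O_G)$ is surjective, and the target contains $1\neq0$. Finally $H^0(Y,\mathcal O_Y(\ell))=H^0(X,\mathcal O_X(w))$ by (F3).
\end{proof}

\section{The quadric}\label{sec:quadric}

\begin{proof}[Proof of Theorem~\ref{thm:quadric}]
Let $X$, $\Delta$, $A$, $B$, $W$ be as in Section~\ref{sec:model}. The curve $D=\Delta$ is a rational tree, and $\Lambda=\mathbf ZW$ by \eqref{eq:W}. Let $f$ be a proper self-morphism of $V$ of degree $e$, and fix a resolution. By Lemma~\ref{lem:T}, $T(W)=dW$ for an integer $d$ with $-2d^2=-2e$. Thus $e=d^2$.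

Suppose $e>1$, so $|d|\geq2$. Apply Proposition~\ref{prop:key} with $w=W$, $\eta=\frac1dW$ and $H=\Delta$. We have
\[
\Delta-\tfrac1dW=\bigl(1-\tfrac1d\bigr)A+\bigl(1+\tfrac1d\bigr)B .
\]
Both coefficients are positive and $A$, $B$ are nef, so this class is nef, and its square $2(1-d^{-2})$ is positive. The proposition gives $H^0(\mathbf P^1\times\mathbf P^1,\mathcal O(1,-1))\neq0$. This is false, since a section of $\mathcal O(1,-1)$ vanishes on every fiber $\{s\}\times\mathbf P^1$, where the bundle is $\mathcal O(-1)$. Hence $e=1$, and $f$ is an automorphism.
\end{proof}

\begin{remark}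
For $d=\pm1$ the class $\Delta-\frac1dW$ is $2B$ or $2A$, which is nef but not big. The argument stops there, as it must: the identity has $d=1$ and the exchange of the two factors has $d=-1$. Without properness, $F^{-1}(V)$ is larger than $V$ (otherwise $f$ would be a base change of the proper morphism $F$), so some component of $D_Y$ is not mapped into $\Delta$ and the proof of Lemma~\ref{lem:T} breaks down. Its conclusion fails too: the degree $3$ of the map in Example~\ref{ex:conic} is not a square.
\end{remark}

\section{Affine surfaces bounded by a rational tree}\label{sec:general}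

The quadric offered three conveniences: the boundary $\Delta$ is ample, the form on $\Lambda$ is negative definite, and $\Delta-\frac1dW$ is positive as soon as $|d|\geq2$. We recover the first two from affineness. For the third we iterate $f$, which makes $\eta$ as small as we like compared with a fixed ample $H$. Besides (F1)--(F4) we use the following facts about a smooth projective surface $X$.
\begin{itemize}
\item[(F5)] \emph{Hodge index theorem.} If $P$ and $Z$ are $\mathbf Q$-divisors with $P^2>0$ and $P\cdot Z=0$, then $Z^2\leq0$, with equality only if $Z\equiv0$.
\item[(F6)] \emph{Ampleness.} A $\mathbf Q$-divisor $H$ is ample if and only if $H^2>0$ and $H\cdot C>0$ for every irreducible curve $C$ (Nakai--Moishezon). The ample classes form an open subset of the finite-dimensional space of $\mathbf Q$-divisors modulo $\equiv$, in the topology given by any norm.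
\item[(F7)] \emph{Picard and Albanese varieties.} The group $\operatorname{Pic}X/\operatorname{Pic}^0X$ is finitely generated, and its numerically trivial elements are torsion. The abelian varieties $\operatorname{Pic}^0X$ and $\operatorname{Alb}X$ have the same dimension $q(X)$, and the image of the Albanese morphism $\alpha\colon X\to\operatorname{Alb}X$ generates $\operatorname{Alb}X$. Every morphism from $\mathbf P^1$ to an abelian variety is constant.
\end{itemize}

\begin{lemma}\label{lem:ample}
Let $S$ be as in Theorem~\ref{thm:general}. There are a smooth projective completion $X$ of $S$ whose boundary $D=\sum D_i$ is a rational tree and an ample $\mathbf Q$-divisor $H=\sum h_iD_i$ with $0<h_i\leq1$ for all $i$.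
\end{lemma}

\begin{proof}
Embed $S$ as a closed subvariety of $\mathbf A^n$, let $\bar S$ be its closure in $\mathbf P^n$, and let $h$ be the restriction to $\bar S$ of the hyperplane at infinity, an ample effective Cartier divisor with support $\bar S\setminus S$. The surface $\bar S$ may be singular, so we compare it with the given completion. By (F2), blowing up points over the boundary of the given completion yields a smooth projective completion $X$, whose boundary $D$ is still a rational tree, and a morphism $\sigma\colon X\to\bar S$ that is the identity on $S$. By Lemma~\ref{lem:preimage}, $\sigma^{-1}(S)=S$. So $P=\sigma^*h$ is an effective divisor in which every $D_i$ has positive coefficient, and $P^2=\deg\bar S>0$ because $\sigma$ is birational. For an irreducible curve $C$, the number $P\cdot C=h\cdot\sigma_*C$ is $0$ if $\sigma$ contracts $C$ and positive otherwise. Let $C_1,\dots,C_m$ be the contracted curves; they are components of $D$, since $\sigma$ is injective on $S$. We correct $P$ along them.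

The matrix $(C_j\cdot C_k)$ is nonsingular. Indeed, let $Z$ be a rational combination of the $C_j$ with $Z\cdot C_k=0$ for all $k$. Then $Z^2=0$ and $P\cdot Z=0$, so $Z\equiv0$ by (F5). Write $Z=Z'-Z''$ with $Z'$, $Z''$ effective and without common components. Then $Z'^2=Z'\cdot Z''\geq0$ and $P\cdot Z'=0$, so $Z'\equiv0$ by (F5), and then $Z''\equiv0$. A nonzero effective divisor meets an ample divisor positively, so $Z'=Z''=0$ and $Z=0$.

Hence there is a rational combination $G_0$ of the $C_j$ with $G_0\cdot C_j=-1$ for all $j$ (put $G_0=0$ if $m=0$). Let $H=kP-G_0$, with $k$ so large that every $D_i$ has a positive coefficient $h_i$ in $H$ and $kP\cdot D_i>G_0\cdot D_i$ for each of the finitely many $D_i$ not contracted by $\sigma$. Let $C\subset X$ be an irreducible curve. If $C=C_j$, then $H\cdot C=1$. If $C$ is another component of $D$, then $H\cdot C>0$ by the choice of $k$. If $C\not\subset D$, then all $D_i\cdot C$ are nonnegative and one is positive, because the affine surface $S$ contains no complete curve; so $H\cdot C=\sum h_iD_i\cdot C>0$. Finally $H^2=\sum h_i\,H\cdot D_i>0$. By (F6), $H$ is ample, and scaling by a small positive rational number gives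 $h_i\leq1$.
\end{proof}

Fix $X$, $D$, $H$ as in Lemma~\ref{lem:ample}, and let $\Lambda$ be as in Section~\ref{sec:resolution}. We want to measure the size of classes in $\Lambda_{\mathbf Q}$ by their self-intersection, so numerically trivial classes must be torsion.

\begin{lemma}\label{lem:lattice}
The group $\operatorname{Pic}X$ is finitely generated, numerically trivial classes in $\operatorname{Pic}(X)_{\mathbf Q}$ are zero, the intersection form is negative definite on $\Lambda_{\mathbf Q}$, and $\operatorname{Pic}(S)_{\mathbf Q}\cong\Lambda_{\mathbf Q}$.
\end{lemma}

\begin{proof}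
We first show $q(X)=0$. The Albanese morphism $\alpha$ contracts each $D_i\cong\mathbf P^1$. Let $L$ be the pull-back by $\alpha$ of a very ample class. Then $L\cdot D_i=0$ for all $i$, so $L\cdot H=0$. If $\alpha(X)$ were not a point, a hyperplane section not containing $\alpha(X)$ would meet it and pull back to a nonzero effective divisor in the class $L$, giving $L\cdot H>0$. So $\alpha$ is constant, $\operatorname{Alb}X=0$ and $\operatorname{Pic}^0X=0$. The first two claims follow from (F7); in particular the form on $\operatorname{Pic}(X)_{\mathbf Q}$ is nondegenerate.

Let $\Gamma\subset\operatorname{Pic}(X)_{\mathbf Q}$ be the span of the $D_i$, so $\Lambda_{\mathbf Q}=\Gamma^\perp$. Since $H\in\Gamma$ and $H^2>0$, (F5) shows that the form is negative definite on $\Lambda_{\mathbf Q}$. An element of $\Gamma\cap\Lambda_{\mathbf Q}$ has square $0$, hence is zero, and $\dim\Gamma+\dim\Gamma^\perp=\dim\operatorname{Pic}(X)_{\mathbf Q}$ by nondegeneracy. So $\operatorname{Pic}(X)_{\mathbf Q}=\Gamma\oplus\Lambda_{\mathbf Q}$, and (F4) gives $\operatorname{Pic}(S)_{\mathbf Q}=\operatorname{Pic}(X)_{\mathbf Q}/\Gamma\cong\Lambda_{\mathbf Q}$.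
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $f$ be a proper self-morphism of $S$ of degree $e>1$, and suppose that $\operatorname{Pic}S$ is infinite. As a quotient of $\operatorname{Pic}X$ it is finitely generated, so it has positive rank, and $\Lambda_{\mathbf Q}\neq0$ by Lemma~\ref{lem:lattice}. Fix a non-torsion class $w\in\Lambda$.

For $n\geq1$ the iterate $f^n$ is proper of degree $e^n$. Choose a resolution of $f^n$, and let $T_n\colon\Lambda_{\mathbf Q}\to\Lambda_{\mathbf Q}$ be the linear map of Lemma~\ref{lem:T}, so $T_n(\eta)^2=e^n\eta^2$. Since the form is definite, $T_n$ is injective, hence bijective. Put $\eta_n=T_n^{-1}(w)$. Then $\eta_n^2=e^{-n}w^2\to0$, so $\eta_n\to0$ in the norm $\sqrt{-\eta^2}$ on $\Lambda_{\mathbf Q}$. This is where $e>1$ is used. By (F6) there is an $n$ such that $H-\eta_n$ is ample, in particular nef and big.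

Proposition~\ref{prop:key}, applied to $f^n$ with $w$, $\eta_n$ and $H$, shows that $w$ is the class of an effective divisor $Z$. But $Z\cdot H=\sum h_i\,w\cdot D_i=0$ and $H$ is ample, so $Z=0$. Then $w=0$, contradicting the choice of $w$.
\end{proof}

\begin{remark}\label{rem:hypotheses}
Affineness is used to produce the ample divisor $H$ on the boundary, which makes $\Lambda_{\mathbf Q}$ definite, makes $H-\eta_n$ positive, and excludes effective classes in $\Lambda$. It cannot be dropped: the surface $V'=X'\setminus\Delta'$ of Example~\ref{ex:cone} and Section~\ref{sec:model} has boundary $\Delta'\cong\mathbf P^1$, Picard group of rank $1$ by (F4), and proper self-morphisms of degree $d^2$. There the generator $\Sigma$ of $\Lambda$ is effective.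

The shape of the boundary is used in Lemma~\ref{lem:tree} and, through rationality of the components, in $q(X)=0$. Without this hypothesis the conclusion can fail. Let $C$ be an elliptic curve, $o\in C$, and $S=(C\setminus\{o\})\times\mathbf A^1$. The map $(c,t)\mapsto(c,t^2)$ is finite of degree $2$. The group $\operatorname{Pic}(C\setminus\{o\})=\operatorname{Pic}C/\mathbf Z[o]\cong\operatorname{Pic}^0C$ is infinite, and it injects into $\operatorname{Pic}S$ because the projection has a section.
\end{remark}

\section{Two applications}\label{sec:corollaries}

\subsection*{The surfaces $xy=p(z)$}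

\begin{proof}[Proof of Corollary~\ref{cor:danielewski}]
We write down a completion. Let $z_1,\dots,z_r$ be the roots of $p$. They are simple, so $(x,p(z))\subset\mathbf C[x,z]$ is the ideal of the $r$ reduced points $(0,z_i)$ of $\mathbf A^2$. The blow-up of these points is
\[
\{x\mu=p(z)\lambda\}\subset\mathbf A^2\times\mathbf P^1,\qquad[\lambda:\mu]\in\mathbf P^1 .
\]
The chart $\lambda\neq0$, with $y=\mu/\lambda$, is $S_p$. Its complement $\lambda=0$ is the curve $\{x=0\}\times\{[0:1]\}$, the strict transform of the line $x=0$. Let $X$ be the blow-up of $\mathbf P^1\times\mathbf P^1\supset\mathbf A^2$ at the $r$ points, with exceptional curves $E_1,\dots,E_r$. Then $S_p=X\setminus(D_1\cup D_2\cup D_3)$, where $D_1$ is the strict transform of $\{x=0\}$, $D_2=\{z=\infty\}$ and $D_3=\{x=\infty\}$. In particular the affine surface $S_p$ is smooth and connected. The curve $D_2$ meets each of $D_1$ and $D_3$ transversally in one point, and $D_1\cap D_3=\emptyset$, so the boundary is a rational tree, a chain of three curves.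

By (F3), $\operatorname{Pic}X$ is free on $D_2,D_3,E_1,\dots,E_r$, and $D_1\sim D_3-\sum E_i$. By (F4),
\[
\operatorname{Pic}S_p\cong\mathbf Z^r/\mathbf Z(1,\dots,1)\cong\mathbf Z^{r-1},
\]
which is infinite for $r\geq2$. By Theorem~\ref{thm:general}, every proper self-morphism of $S_p$ has degree one, so it is an automorphism.
\end{proof}

Both hypotheses on $p$ are needed. For $r=1$ the surface $S_p$ is the graph of a function of $(x,y)$, so it is $\mathbf A^2$; for $p=z^2$ it is the cone of Example~\ref{ex:cone}. The case $p=z^2-1$ is the quadric $V$.

\subsection*{The complement of a conic}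
Here $\operatorname{Pic}U=\mathbf Z/2$ by (F4), since a conic has degree $2$, and Theorem~\ref{thm:general} says nothing. Instead we lift self-morphisms to the double cover $V$.

\begin{proof}[Proof of Corollary~\ref{cor:conic}]
All smooth conics are projectively equivalent, so let $U=\mathbf P^2\setminus\{\varphi=0\}$ with $\varphi=x^2+y^2+z^2$. It is a smooth connected affine surface. Let $X\supset V$ be the quadric of Section~\ref{sec:model}. Projection from the point $x=y=z=0$, which does not lie on $X$, is a proper morphism $X\to\mathbf P^2$. The preimage of $U$ is $V$, because $\varphi=x_0^2$ on $X$. So $\rho\colon V\to U$, $(x,y,z)\mapsto[x:y:z]$, is proper. Its fibers are the pairs of opposite points, so $\deg\rho=2$.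

We need two facts about $V$. By (F4), $\operatorname{Pic}V=(\mathbf ZA\oplus\mathbf ZB)/\mathbf Z(A+B)\cong\mathbf Z$ is torsion free. And every unit of $\mathcal O(V)$ is constant: its divisor on $X$ is $k\Delta$ with $0=k\Delta\cdot\Delta=2k$, so it is regular on all of $X$.

Let $f\colon U\to U$ be proper, put $g=f\circ\rho\colon V\to U\subset\mathbf P^2$ and $\mathcal L=g^*\mathcal O_{\mathbf P^2}(1)$, and let $a,b,c\in H^0(V,\mathcal L)$ be the pull-backs of $x,y,z$. Since $g$ avoids the conic, $\varphi(a,b,c)$ is a nowhere vanishing section of $\mathcal L^{\otimes2}$. So $\mathcal L$ is torsion, hence trivial. After a choice of trivialization, $a,b,c$ are regular functions on $V$ and $a^2+b^2+c^2$ is a unit, hence a nonzero constant. Dividing $a,b,c$ by a square root of it, we may assume $a^2+b^2+c^2=1$. Then $\tilde f=(a,b,c)$ is a morphism $V\to V$ with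
\[
\rho\circ\tilde f=f\circ\rho .
\]
The right side is proper and $\rho$ is separated, so $\tilde f$ is proper. By Theorem~\ref{thm:quadric}, $\deg\tilde f=1$. Comparing degrees gives $2\deg\tilde f=2\deg f$, so $\deg f=1$, and $f$ is an automorphism.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Laz}
Lazarsfeld, \emph{Positivity} I and II.

\bibitem{notes}
\emph{The theory of non-complete algebraic surfaces},
\texttt{https://www.icts.res.in/sites/default/files/R\_V\_Gurjar.pdf}

\end{thebibliography}
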